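\title{A pseudocompact Whyburn space without convergent sequences}

\begin{abstract}
We construct in ZFC an infinite crowded zero-dimensional pseudocompact Whyburn space in which every countable subset is closed and discrete. Such a space has no non-trivial convergent sequence, so neither the Whyburn property nor the weak Whyburn property forces an infinite pseudocompact Tychonoff space to have one. The space has cardinality $\mathfrak c$ and all its points have character $\omega_1$; we show that both values are the least possible. For every regular uncountable $\kappa\le\mathfrak h$ the same construction gives an example in which all sets of size less than $\kappa$ are closed and discrete and all points have character $\kappa$.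
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Hausdorff. A space $X$ is \emph{Whyburn} if whenever $A\subseteq X$ and $x\in\operatorname{cl}(A)\setminus A$ there is $B\subseteq A$ with $\operatorname{cl}(B)\setminus A=\{x\}$. It is \emph{weakly Whyburn} if for every non-closed $A\subseteq X$ there is $B\subseteq A$ with $|\operatorname{cl}(B)\setminus A|=1$. Every Whyburn space is weakly Whyburn.

The model case is a \emph{Fr\'echet} space, in which every point $x\in\operatorname{cl}(A)$ is the limit of a sequence from $A$. If $x\notin A$ and $B$ is the range of such a sequence, then $B\cup\{x\}$ is compact, hence closed, and so Fr\'echet spaces are Whyburn. The Whyburn property keeps one feature of a convergent sequence, namely that $B$ reaches $x$ and no other point outside $A$, and it forgets that $B$ is countable. It is natural to ask how much compactness brings sequences back. Call a sequence \emph{non-trivial} if it is not eventually constant. It is known that an infinite weakly Whyburn space has a non-trivial convergent sequence if it is compact, more generally if it is countably compact, and also if it is feebly compact and has infinitely many isolated points.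 Recall that a space is \emph{countably compact} if every infinite subset has an \emph{accumulation point}, that is, a point each of whose neighborhoods contains infinitely many points of the subset, and \emph{feebly compact} if every locally finite family of non-empty open sets is finite. All three statements follow from one short argument.

\begin{lemma}\label{lem:discrete}
Let $X$ be weakly Whyburn and let $A\subseteq X$ be a countably infinite discrete subspace such that every infinite subset of $A$ has an accumulation point in $X$. Then $X$ has a non-trivial convergent sequence.
\end{lemma}

\begin{proof}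
Each point of $A$ has a neighborhood that contains no other point of $A$, so an accumulation point of a subset of $A$ lies outside $A$. In particular $A$ is not closed. Take $B\subseteq A$ with $\operatorname{cl}(B)\setminus A=\{x\}$; the set $B$ is infinite because finite sets are closed. Let $W$ be a neighborhood of $x$. If $B\setminus W$ were infinite, it would have an accumulation point, which would lie in $\operatorname{cl}(B)\setminus A$ and so would be $x$; but $W$ misses $B\setminus W$. Hence $B\setminus W$ is finite, and any one-to-one enumeration of $B$ converges to $x$.
\end{proof}

In a countably compact space, take for $A$ any countably infinite discrete subspace; every infinite Hausdorff space has one. In a feebly compact space with infinitely many isolated points, take a countably infinite set of isolated points: the singletons of an infinite subset do not form a locally finite family, and a point at which local finiteness fails is an accumulation point.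

A Tychonoff space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. For Tychonoff spaces this is the same as feeble compactness (Lemma~\ref{lem:cluster}), so pseudocompactness is the variant of countable compactness in which sequences of non-empty open sets must accumulate while sequences of points need not. A pseudocompact Whyburn space that is not Fr\'echet is known to exist, but a space can fail to be Fr\'echet and still contain convergent sequences. The following question is posed in \cite{source}.

\begin{quote}
\textbf{Question.} Does every infinite Whyburn pseudocompact Tychonoff space have a non-trivial convergent sequence? Does every infinite weakly Whyburn pseudocompact Tychonoff space have one?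
\end{quote}

The cases above suggest a positive answer. However, Lemma~\ref{lem:discrete} needs a countable set of \emph{points} that accumulates, and in the absence of isolated points pseudocompactness does not visibly supply one. We show that it need not: both parts of the question have a negative answer. A space is \emph{crowded} if it has no isolated points and \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff, since characteristic functions of clopen sets are continuous. The \emph{character} of a point is the least size of a local base at it.

\begin{theorem}\label{thm:main}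
There is, in ZFC, an infinite crowded zero-dimensional Hausdorff (hence Tychonoff) pseudocompact Whyburn space $X$ in which every countable subset is closed and discrete; in particular $X$ has no non-trivial convergent sequence. Moreover $|X|=\mathfrak c$ and every point of $X$ has character $\omega_1$.
\end{theorem}

The construction is not tied to $\omega_1$. Write $d\subseteq^*e$ if $d\setminus e$ is finite, and $d=^*e$ if $d\subseteq^*e$ and $e\subseteq^*d$. A family $\mathcal D$ of infinite subsets of $\omega$ is \emph{dense} if for every infinite $e\subseteq\omega$ there is $d\in\mathcal D$ with $d\subseteq^*e$, and \emph{open} if every infinite $d'\subseteq\omega$ with $d'\subseteq^*d$ for some $d\in\mathcal D$ belongs to $\mathcal D$. The cardinal $\mathfrak h$ is the least size of a collection of dense open families whose intersection is not dense. We recall in Section~\ref{sec:decide} why $\omega_1\le\mathfrak h$.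

\begin{theorem}\label{thm:kappa}
For every regular uncountable cardinal $\kappa\le\mathfrak h$ there is an infinite crowded zero-dimensional pseudocompact Whyburn space $X$ in which all subsets of size less than $\kappa$ are closed and discrete and all points have character exactly $\kappa$. Moreover, if $x\in\operatorname{cl}(A)\setminus A$, there is $B\subseteq A$ with $\operatorname{cl}(B)=B\cup\{x\}$ and all points of $B$ isolated in $B\cup\{x\}$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
Let $X$ be an infinite pseudocompact Tychonoff space with no non-trivial convergent sequence. Then no non-isolated point of $X$ is a $G_\delta$, so non-isolated points have character at least $\omega_1$. If $X$ is also weakly Whyburn, then $X$ has only finitely many isolated points and $|X|\ge\mathfrak c$. So the values $\omega_1$ and $\mathfrak c$ in Theorem~\ref{thm:main} are the least possible.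
\end{proposition}

We prove Proposition~\ref{prop:sharp} first (Section~\ref{sec:sharp}), because it tells us what a counterexample has to look like. Section~\ref{sec:criterion} gives a local condition that makes a space Whyburn and all its small subsets closed. The points of our space are \emph{combs}: sequences of branches of the tree $2^{<\kappa}$ that split off a common node at a cofinal set of places. Section~\ref{sec:combs} introduces them and shows the main idea on a single comb. Sections \ref{sec:admissible}--\ref{sec:pseudo} select a family of combs that is small enough to carry a Hausdorff zero-dimensional topology and large enough to make it pseudocompact. A reader interested only in the question may take $\kappa=\omega_1$ throughout.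

\section{What a counterexample must look like}\label{sec:sharp}

A point $x$ is a \emph{cluster point} of a sequence $(U_n)_{n<\omega}$ of sets if every neighborhood of $x$ meets $U_n$ for infinitely many $n$. If the sequence is decreasing, a cluster point lies in $\operatorname{cl}(U_n)$ for every $n$. We use pseudocompactness only in the following form.

\begin{lemma}\label{lem:cluster}
For a Tychonoff space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ is pseudocompact;
\item[(b)] every sequence of non-empty open subsets of $X$ has a cluster point;
\item[(c)] $X$ is feebly compact.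
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $(U_n)$ is a sequence of non-empty open sets without a cluster point. Choose $x_n\in U_n$ and continuous $f_n\colon X\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $U_n$. Each point has a neighborhood on which all but finitely many $f_n$ vanish, so $f=\sum_nf_n$ is continuous, and $f(x_n)\ge n$. Thus (a) implies (b). Conversely, if $f\colon X\to\mathbb R$ is continuous and unbounded, the sets $U_n=\{y:|f(y)|>n\}$ are non-empty and open, and the neighborhood $\{y:|f(y)|<|f(x)|+1\}$ of a point $x$ meets only finitely many of them. Thus (b) implies (a). An infinite locally finite family of non-empty open sets yields a one-to-one sequence without a cluster point. In a sequence of non-empty open sets without a cluster point no set occurs infinitely often, so its terms form an infinite locally finite family. Thus (b) and (c) are equivalent.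
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
\emph{Non-isolated points are not $G_\delta$.} Suppose that $x$ is not isolated and $\{x\}=\bigcap_nO_n$ with each $O_n$ open. By regularity choose open sets $U_n\ni x$ with $\operatorname{cl}(U_{n+1})\subseteq U_n\cap O_n$. Then $\bigcap_n\operatorname{cl}(U_n)=\{x\}$. We claim that for every open $W\ni x$ some $U_n$ is contained in $\operatorname{cl}(W)$. Otherwise $(U_n\setminus\operatorname{cl}(W))_n$ is a decreasing sequence of non-empty open sets. It has a cluster point, which lies in $\bigcap_n\operatorname{cl}(U_n)$ and so equals $x$; but the neighborhood $W$ of $x$ misses every term of the sequence. Every neighborhood of $x$ contains $\operatorname{cl}(W)$ for some open $W\ni x$, so $\{U_n:n<\omega\}$ is a decreasing local base at $x$. Points $x_n\in U_n\setminus\{x\}$ form a sequence that converges to $x$, and it is not eventually constant because limits are unique. This contradicts the hypothesis. A point with a countable local base is a $G_\delta$, which gives the statement on character.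

\emph{Isolated points.} Let $X$ be also weakly Whyburn. Since $X$ is feebly compact, the remark after Lemma~\ref{lem:discrete} shows that infinitely many isolated points would give a non-trivial convergent sequence. So the set $I$ of isolated points is finite.

\emph{Cardinality.} The set $X\setminus I$ is non-empty and open, and each of its non-empty open subsets has at least two points, because a singleton that is open in $X\setminus I$ is open in $X$. Put $U_\emptyset=X\setminus I$. Given a non-empty open $U_u\subseteq X\setminus I$ for $u\in2^{<\omega}$, take two points of $U_u$ and use the Hausdorff property and regularity to find disjoint open neighborhoods $U_{u^\frown0}$ and $U_{u^\frown1}$ of them whose closures lie in $U_u$. For $f\in2^\omega$ the decreasing sequence $(U_{f{\upharpoonright}n})_n$ has a cluster point, which lies in $\bigcap_n\operatorname{cl}(U_{f{\upharpoonright}n})=\bigcap_nU_{f{\upharpoonright}n}$. These intersections are pairwise disjoint for different $f$, so $|X|\ge\mathfrak c$.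
\end{proof}

So a counterexample is crowded apart from finitely many points, and no sequence of neighborhoods isolates a non-isolated point. The next possibility is that a chain of $\omega_1$ neighborhoods does.

\section{A criterion for the Whyburn property}\label{sec:criterion}

In a first countable space one reaches a point of $\operatorname{cl}(A)$ by picking points of $A$ along a decreasing local base. The same idea works with a chain of length $\kappa$, and the chain does not have to be a base.

\begin{lemma}\label{lem:criterion}
Let $\kappa$ be a regular uncountable cardinal and let $X$ be a space in which every point $x$ has a local base of size at most $\kappa$ and a decreasing family $\{F_\xi:\xi<\kappa\}$ of closed neighborhoods with $\bigcap_{\xi<\kappa}F_\xi=\{x\}$. Then: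
\begin{enumerate}
\item[(a)] every subset of $X$ of size less than $\kappa$ is closed and discrete, and $X$ has no non-trivial convergent sequence;
\item[(b)] if $x\in\operatorname{cl}(A)\setminus A$, there is $B\subseteq A$ with $\operatorname{cl}(B)=B\cup\{x\}$ and all points of $B$ isolated in $B\cup\{x\}$. In particular $X$ is Whyburn.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $|C|<\kappa$ and $x\notin C$, and let $\{F_\xi\}$ be the family given for $x$. For $c\in C$ pick $\xi_c$ with $c\notin F_{\xi_c}$. Since $\kappa$ is regular, $\xi=\sup_c\xi_c<\kappa$, and since the family decreases, $F_\xi\cap C=\emptyset$. So $x\notin\operatorname{cl}(C)$, and $C$ is closed. All subsets of $C$ are closed for the same reason, so $C$ is discrete. If a non-trivial sequence converged to $x$, infinitely many of its terms would differ from $x$, and these terms would form a countable set $C$ with $x\in\operatorname{cl}(C)\setminus C$. This is impossible as $\kappa$ is uncountable.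

(b) Let $\{V_\xi:\xi<\kappa\}$ list a local base at $x$, with repetitions if necessary. Each $V_\xi\cap F_\xi$ is a neighborhood of $x$, so we can pick $b_\xi\in A\cap V_\xi\cap F_\xi$. Let $B=\{b_\xi:\xi<\kappa\}$. Then $B$ meets every $V_\xi$, so $x\in\operatorname{cl}(B)$. Let $c\ne x$ and pick $\xi$ with $c\notin F_\xi$. We have $x\in F_\xi$, and $b_\zeta\in F_\zeta\subseteq F_\xi$ for $\zeta\ge\xi$. So the open neighborhood $X\setminus F_\xi$ of $c$ meets $B\cup\{x\}$ only in points of $B_\xi=\{b_\zeta:\zeta<\xi\}$, which is closed and discrete by (a). If $c\in\operatorname{cl}(B)$, then $c\in\operatorname{cl}(B_\xi)=B_\xi$, and $c$ is isolated in $B_\xi$ and hence in $B\cup\{x\}$. Therefore $\operatorname{cl}(B)=B\cup\{x\}$ and $\operatorname{cl}(B)\setminus A=\{x\}$.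
\end{proof}

It remains to find an infinite pseudocompact space that satisfies the hypothesis. The gap between the chain and the base is essential for this.

\begin{remark}\label{rem:Ppoint}
In an infinite pseudocompact Tychonoff space the chains $\{F_\xi\}$ cannot be local bases at all points. Suppose they were. Then an intersection of countably many neighborhoods of a point contains some $F_\xi$ and is again a neighborhood. An infinite discrete space is not pseudocompact, so there is a non-isolated point $p$. Put $V_0=X$, and given an open $V_n\ni p$ choose an open $V_{n+1}\ni p$ and a non-empty open $U_n$ whose closures are disjoint subsets of $V_n$. The sets $\operatorname{cl}(U_n)$ are pairwise disjoint. For any $x$, the intersection of the sets $X\setminus\operatorname{cl}(U_n)$ that contain $x$ is a neighborhood of $x$ meeting at most one $U_n$. So $(U_n)$ has no cluster point.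
\end{remark}

The neighborhoods in our space will therefore shrink in two independent directions. A parameter $\xi<\kappa$ produces the chain of Lemma~\ref{lem:criterion}, and a parameter $k$ that runs through a set of order type $\omega$ lets the point be a cluster point of a sequence of open sets.

\section{Deciding many families at once}\label{sec:decide}

This section contains the only combinatorial fact about $\kappa$, beyond regularity and uncountability, that the construction uses. An infinite set $d$ \emph{decides} a set $E$ if $d\subseteq^*E$ or $d\cap E$ is finite. If $d$ decides $E$, so does every infinite $d'\subseteq^*d$. A family $\mathcal E$ of sets is \emph{almost disjoint modulo $=^*$} if any two members $E,E'$ satisfy $E=^*E'$ or have finite intersection.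

\begin{lemma}\label{lem:decide}
\begin{enumerate}
\item[(a)] $\omega_1\le\mathfrak h$.
\item[(b)] Let $D$ be countably infinite, let $\lambda<\mathfrak h$, and for each $\xi<\lambda$ let $\mathcal E_\xi$ be a family of subsets of $D$ that is almost disjoint modulo $=^*$. Then there is an infinite $d\subseteq D$ that decides every member of every $\mathcal E_\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal D_m$, $m<\omega$, be dense open and let $e\subseteq\omega$ be infinite. Put $d_0=e$. Given $d_m$, take $d'\in\mathcal D_m$ with $d'\subseteq^*d_m$ and put $d_{m+1}=d'\cap d_m$, an infinite set that belongs to $\mathcal D_m$ by openness. Choose pairwise distinct $n_m\in d_m$ and let $d=\{n_m:m<\omega\}$. Then $d\subseteq e$ and $d\subseteq^*d_{m+1}$ for all $m$, so $d\in\bigcap_m\mathcal D_m$.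

(b) We may take $D=\omega$. Let $\mathcal D_\xi$ be the family of infinite sets that decide every member of $\mathcal E_\xi$. It is open. To see that it is dense, let $e$ be infinite. If $e\cap E$ is finite for all $E\in\mathcal E_\xi$, then $e\in\mathcal D_\xi$. Otherwise fix $E\in\mathcal E_\xi$ with $d=e\cap E$ infinite. For $E'\in\mathcal E_\xi$, either $E'=^*E$ and then $d\subseteq^*E'$, or $E\cap E'$ is finite and then so is $d\cap E'$. Hence $d\in\mathcal D_\xi$. The intersection of the fewer than $\mathfrak h$ families $\mathcal D_\xi$ is dense, and any member of it is as required.
\end{proof}

The families $\mathcal E_\xi$ may be large; only their number is restricted. Some restriction is needed: no infinite $d$ decides all $E\subseteq\omega$, as one sees by splitting $d$ into two infinite parts. Applied to the families $\{E\}$, this also shows that $\mathfrak h$ is well defined and at most $\mathfrak c$.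

\emph{From now on $\kappa$ is a fixed regular uncountable cardinal with $\kappa\le\mathfrak h$.} We use repeatedly that a countable set of ordinals below $\kappa$ is bounded below $\kappa$.

\section{Cones and combs}\label{sec:combs}

Let $T=\bigcup_{\alpha<\kappa}2^\alpha$, ordered by inclusion of functions, and let $\operatorname{ht}(s)=\operatorname{dom}(s)$ be the height of a node $s\in T$. Let $Q$ be the set of all $q\in2^\kappa$ that are eventually $0$; the restriction to such branches serves only to count points at the end. The \emph{cone} above $s\in T$ is the infinite set $[s]=\{q\in Q:s\subseteq q\}$. Two cones are disjoint or one contains the other, so the cones form a base for a topology on $Q$, and \emph{open} and \emph{clopen} subsets of $Q$ refer to it. For $s\in T$ and $i<\operatorname{ht}(s)$ let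
\[
r^s_i=(s{\upharpoonright}i)^\frown(1-s(i)),
\]
the node of height $i+1$ that leaves $s$ exactly at $i$. We use three immediate facts.
\begin{enumerate}
\item[(T1)] The cones $[s]$ and $[r^s_i]$, $i<\operatorname{ht}(s)$, partition $Q$. In particular cones are clopen.
\item[(T2)] If $s\subseteq t$ and $i<\operatorname{ht}(s)$, then $r^s_i=r^t_i$.
\item[(T3)] If $s,t$ are incomparable and $j$ is the first place where they differ, then $s{\upharpoonright}(j+1)=r^t_j$.
\end{enumerate}

The space $Q$ is a first attempt. It satisfies the hypothesis of Lemma~\ref{lem:criterion} with $F_\xi=[q{\upharpoonright}\xi]$, but these sets form a local base at $q$, and pseudocompactness fails as Remark~\ref{rem:Ppoint} predicts: if $\operatorname{ht}(t)=\omega$, then by (T1) the sequence $([r^t_i])_{i<\omega}$ has no cluster point. We need points at which such sequences cluster.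

Let $L$ be the set of $t\in T$ whose height is a limit ordinal of cofinality $\omega$.

\begin{definition}\label{def:comb}
A \emph{comb at $t\in L$} is a function $a$ such that $\operatorname{dom}(a)$ is a cofinal subset of $\operatorname{ht}(t)$ of order type $\omega$ and $a(i)\in[r^t_i]$ for all $i\in\operatorname{dom}(a)$. The branches $a(i)$ are the \emph{teeth} of $a$. For $\operatorname{ht}(t)<\xi<\kappa$ and $k<\operatorname{ht}(t)$ put
\[
G(a,\xi,k)=\bigcup\{[a(i){\upharpoonright}\xi]:i\in\operatorname{dom}(a),\ i\ge k\}.
\]
A set $G\subseteq Q$ \emph{captures} $a$ if it contains all but finitely many teeth of $a$, and \emph{decides} $a$ if $G$ or $Q\setminus G$ captures $a$.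
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \x in {5.4,4,2.8,1.8} \fill[gray!35] (\x,4.5) -- (\x-0.4,6) -- (\x+0.4,6) -- cycle;
\foreach \h/\x in {0.5/7,1.4/5.4,2.0/4,2.4/2.8,2.7/1.8} \draw (0,\h) -- (\x,\h+0.25) -- (\x,6);
\draw[very thick] (0,0) -- (0,3);
\fill (0,3) circle (2.5pt) node[below left] {$t$};
\draw (-0.7,6) -- (0,3) -- (0.7,6);
\node at (0,5.4) {$[t]$};
\node at (1.1,3.7) {$\cdots$};
\draw (0.12,1) -- (-0.12,1) node[left] {$k$};
\draw[dashed] (-1,3) -- (7.8,3) node[right] {$\operatorname{ht}(t)$};
\draw[dashed] (-1,4.5) -- (7.8,4.5) node[right] {$\xi$};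
\draw[dashed] (-1,6) -- (7.8,6) node[right] {$\kappa$};
\end{tikzpicture}
\caption{A comb $a$ at a node $t$ of the tree $2^{<\kappa}$. The teeth $a(i)$ are branches of length $\kappa$ that leave $t$ at places $i$ cofinal in $\operatorname{ht}(t)$. The shaded set $G(a,\xi,k)$ is the union of the cones above $a(i){\upharpoonright}\xi$ for $i\ge k$. It shrinks when $\xi$ or $k$ grows, and it misses the cone $[t]$ above $t$.}\label{fig:comb}
\end{figure}

Figure~\ref{fig:comb} shows these objects. If $a$ is a comb at $t$, then $\operatorname{dom}(a)\cap k$ is finite for each $k<\operatorname{ht}(t)$, and every infinite subset of $\operatorname{dom}(a)$ is again cofinal of order type $\omega$. By (T1) the teeth are pairwise distinct, so a set and its complement cannot both capture $a$. Since $a(i){\upharpoonright}i=t{\upharpoonright}i$, the comb determines $t$.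

\begin{lemma}\label{lem:cone}
Let $b$ be a comb at $u$ and let $s\in T$. If $s\subsetneq u$, then $[s]$ captures $b$. Otherwise $[s]$ contains at most one tooth of $b$.
\end{lemma}

\begin{proof}
If $s\subsetneq u$, then $b(i)\supseteq u{\upharpoonright}i\supseteq s$ for all $i\in\operatorname{dom}(b)$ with $i\ge\operatorname{ht}(s)$, and $\operatorname{dom}(b)\cap\operatorname{ht}(s)$ is finite. If $s\supseteq u$, then $[s]\subseteq[u]$ contains no tooth by (T1). If $s,u$ are incomparable and first differ at $j$, then $[s]\subseteq[r^u_j]$ by (T3), and the only possible tooth in $[r^u_j]$ is $b(j)$.
\end{proof}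

\begin{example}[one comb]\label{ex:one}
Let $t$ be the zero sequence of height $\omega$, so that $r_i=r^t_i$ consists of $i$ zeros followed by a one. Let $a(i)\in Q$ take the value $1$ at $i$ only. Then $a$ is a comb at $t$ with domain $\omega$. Add to $Q$ a point $x$ with neighborhoods $\{x\}\cup G(a,\xi,k)$. The point $x$ is a cluster point of $([r_i])_i$, as desired. But the teeth converge to $x$, since $a(i)\in G(a,\xi,k)$ for all $\xi$ as soon as $i\ge k$; in terms of Lemma~\ref{lem:criterion}, the intersection $\bigcap_\xi G(a,\xi,0)$ is the set of all teeth, where we need it to be empty.

The remedy is to discard $Q$ and to let only combs be points, a set $G\subseteq Q$ standing for the set of combs that it captures. By Lemma~\ref{lem:cone}, the cone $[s]$ now stands for the combs at nodes properly extending $s$. The sets $G(a,\xi,k)$ and $[r_i]$ still have points in common for all $i\ge k$, namely all combs at nodes properly extending $a(i){\upharpoonright}\xi$. But no sequence of points chosen from the cones $[r_i]$ accumulates at $a$. Indeed, let $b_i$ be a comb at $u_i\supsetneq r_i$ and take $\xi>\omega$ with $\xi\ge\operatorname{ht}(u_i)$ for all $i$. Almost all teeth of $b_i$ lie in $[r_i]$,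 where $G(a,\xi,0)$ reduces to the cone $[a(i){\upharpoonright}\xi]$. This cone contains at most one tooth of $b_i$, because $a(i){\upharpoonright}\xi$ is too long to be a proper initial segment of $u_i$. So $G(a,\xi,0)$ captures no $b_i$.
\end{example}

This is the main idea: each tooth is a direction of length $\kappa$ at whose end there is no point. Open sets along the teeth accumulate at the comb, and countable sets of points cannot follow them.

For $G(a,\xi,k)$ to stand for a \emph{clopen} set of combs, it has to decide every comb that is a point of the space. The next lemma shows that this is automatic for combs at other nodes, and it identifies the obstruction at the same node. For combs $a,b$ at the same node and $\xi<\kappa$ let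
\[
E_\xi(a,b)=\{i\in\operatorname{dom}(a)\cap\operatorname{dom}(b):a(i){\upharpoonright}\xi=b(i){\upharpoonright}\xi\}.
\]
This set is symmetric in $a,b$ and decreases as $\xi$ increases.

\begin{lemma}\label{lem:G}
Let $a$ be a comb at $t$, let $\operatorname{ht}(t)<\xi<\kappa$ and $k<\operatorname{ht}(t)$, and put $G=G(a,\xi,k)$. Then $G$ is clopen in $Q$ and captures $a$. Let $b$ be a comb at $u$.
\begin{enumerate}
\item[(a)] If $u=t$, then $\{i\in\operatorname{dom}(b):b(i)\in G\}=E_\xi(a,b)\setminus k$.
\item[(b)] If $u\ne t$, then $G$ decides $b$; if moreover $\xi\ge\operatorname{ht}(u)$, then $G$ does not capture $b$.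
\end{enumerate}
\end{lemma}

\begin{proof}
For $i\in\operatorname{dom}(a)$ the node $r^t_i\subseteq a(i)$ has height $i+1<\xi$, so $[a(i){\upharpoonright}\xi]\subseteq[r^t_i]$. By (T1),
\begin{equation}\label{eq:trace}
G\cap[t]=\emptyset,\qquad
G\cap[r^t_j]=
\begin{cases}
[a(j){\upharpoonright}\xi] & \text{if } j\in\operatorname{dom}(a) \text{ and } j\ge k,\\
\emptyset & \text{otherwise.}
\end{cases}
\end{equation}
So the trace of $G$ on each member of the open partition (T1) is clopen, and $G$ is clopen. It contains $a(i)$ for $i\ge k$, hence captures $a$.

(a) For $i\in\operatorname{dom}(b)$ we have $b(i)\in[r^t_i]$, so by \eqref{eq:trace} $b(i)\in G$ if and only if $i\in\operatorname{dom}(a)$, $i\ge k$ and $b(i){\upharpoonright}\xi=a(i){\upharpoonright}\xi$.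

(b) There are three cases. If $u\supsetneq t$, then $[t]$ captures $b$ by Lemma~\ref{lem:cone}, and $G\cap[t]=\emptyset$; so $Q\setminus G$ captures $b$. If $u\subsetneq t$, then $b(i)\in[r^u_i]=[r^t_i]$ by (T2), so by \eqref{eq:trace} $b(i)\in G$ only if $i$ lies in the finite set $\operatorname{dom}(a)\cap\operatorname{ht}(u)$; again $Q\setminus G$ captures $b$. Finally let $u,t$ be incomparable and first differ at $j$. Then $r^t_j=u{\upharpoonright}(j+1)\subsetneq u$ by (T3), so $[r^t_j]$ captures $b$. If $G\cap[r^t_j]=\emptyset$, then $Q\setminus G$ captures $b$. Otherwise $G\cap[r^t_j]=[a(j){\upharpoonright}\xi]$, and by Lemma~\ref{lem:cone} the set $G$ captures $b$ if $a(j){\upharpoonright}\xi\subsetneq u$, while $Q\setminus G$ captures $b$ if not. The former is impossible when $\xi\ge\operatorname{ht}(u)$.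
\end{proof}

\section{Admissible families of combs}\label{sec:admissible}

We cannot take all combs at a node as points. The following example shows the two things that go wrong, and how the second one is repaired.

\begin{example}[two combs]\label{ex:two}
Let $t$ and $a$ be as in Example~\ref{ex:one}, and let $Z\subseteq\omega$ be the set of even numbers. Every set that captures $a$ captures the comb $a{\upharpoonright}Z$, so these two combs cannot be separated. Now let $c$ be the comb with domain $Z$ such that $c(i)$ takes the value $1$ exactly at $i$ and at $\omega+1$. Then $E_\xi(a,c)=Z$ for $\xi\le\omega+1$ and $E_\xi(a,c)=\emptyset$ for $\xi\ge\omega+2$. So every $G(a,\xi,k)$ decides $c$. But $G(c,\omega+1,0)$ contains $a(i)$ exactly for even $i$ and does not decide $a$, whereas $G(c,\xi,k)$ does for all $\xi\ge\omega+2$. Both $a$ and $c$ can be points, provided that we use the sets $G(c,\xi,k)$ only from the level $\omega+2$ on.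
\end{example}

So each comb comes with a \emph{threshold} $\eta$, the level from which its sets $G(a,\xi,k)$ are used.

\begin{definition}\label{def:adm}
Let $t\in L$. A set $\mathcal F$ of pairs $(a,\eta)$, where $a$ is a comb at $t$ and $\operatorname{ht}(t)<\eta<\kappa$, is \emph{admissible} if for every ordered pair of distinct members $(a,\eta),(b,\theta)$ of $\mathcal F$:
\begin{enumerate}
\item[(A1)] the set $\{i\in\operatorname{dom}(a)\cap\operatorname{dom}(b):a(i)=b(i)\}$ is finite;
\item[(A2)] for every $\xi$ with $\eta\le\xi<\kappa$, either $E_\xi(a,b)$ is finite or $\operatorname{dom}(b)\subseteq^*E_\xi(a,b)$.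
\end{enumerate}
\end{definition}

Condition (A1) will separate points. By Lemma~\ref{lem:G}(a), condition (A2) says that $G(a,\xi,k)$ decides $b$ from the threshold of $a$ on. In Example~\ref{ex:two} the family $\{(a,\omega+1),(c,\omega+2)\}$ is admissible and $\{(a,\omega+1),(c,\omega+1)\}$ is not.

Admissibility concerns two members at a time, so it is preserved by unions of chains. By Zorn's lemma we fix a maximal admissible family $\mathcal F_t$ for each $t\in L$. It is non-empty, since every one-element family is admissible. The point of maximality is that every sequence of cones that split off $t$ at a cofinal set of places is visited infinitely often by one comb of the family.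

\begin{lemma}\label{lem:catch}
Let $t\in L$, let $D\subseteq\operatorname{ht}(t)$ be cofinal of order type $\omega$, let $\operatorname{ht}(t)<\rho<\kappa$, and let $\sigma\colon D\to2^\rho$ satisfy $r^t_i\subseteq\sigma(i)$ for all $i\in D$. Then there is $(a,\eta)\in\mathcal F_t$ such that $\{i\in D\cap\operatorname{dom}(a):\sigma(i)\subseteq a(i)\}$ is infinite.
\end{lemma}

If the conclusion fails, we want to add a comb $c$ that runs through the cones $[\sigma(i)]$. From the level $\rho$ on, $c$ agrees with each old comb in only finitely many places, so $\rho$ is a safe threshold for $c$. The difficulty is that the old combs keep their thresholds: if $\eta\le\xi<\rho$, the set $G(a,\xi,k)$ is already in use and must decide $c$. We arrange this by thinning out the domain of $c$. There may be many old combs, but (A2) organizes those that are active at a given level $\xi$ into a family that is almost disjoint modulo $=^*$, and there are fewer than $\kappa$ levels.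

\begin{proof}
Suppose that the set in the statement is finite for every $(a,\eta)\in\mathcal F_t$. For $(a,\eta)\in\mathcal F_t$ and $\xi<\rho$ put
\[
E_\xi(a,\sigma)=\{i\in D\cap\operatorname{dom}(a):a(i){\upharpoonright}\xi=\sigma(i){\upharpoonright}\xi\},
\]
and let $\mathcal E_\xi=\{E_\xi(a,\sigma):(a,\eta)\in\mathcal F_t,\ \eta\le\xi\}$.

\emph{Each $\mathcal E_\xi$ is almost disjoint modulo $=^*$.} Let $(a,\eta)\ne(b,\theta)$ be members of $\mathcal F_t$ with $\eta,\theta\le\xi$, and suppose that $E_\xi(a,\sigma)\cap E_\xi(b,\sigma)$ is infinite. This set is contained in $E_\xi(a,b)$, which is therefore infinite. Both thresholds are at most $\xi$, so (A2) applies in both orders and gives $\operatorname{dom}(a)\subseteq^*E_\xi(a,b)$ and $\operatorname{dom}(b)\subseteq^*E_\xi(a,b)$. Hence all but finitely many $i\in E_\xi(a,\sigma)$ lie in $\operatorname{dom}(b)$ and satisfy $b(i){\upharpoonright}\xi=a(i){\upharpoonright}\xi=\sigma(i){\upharpoonright}\xi$. This means $E_\xi(a,\sigma)\subseteq^*E_\xi(b,\sigma)$, and the reverse inclusion follows by exchanging $a$ and $b$.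

\emph{The new comb.} Since $\rho<\kappa\le\mathfrak h$, Lemma~\ref{lem:decide} gives an infinite $d\subseteq D$ that decides every member of every $\mathcal E_\xi$, $\xi<\rho$. For $i\in d$ let $c(i)\in Q$ be $\sigma(i)$ followed by zeros. Then $c$ is a comb at $t$ with domain $d$. Since $\sigma(i)\subseteq c(i)$ for all $i\in d$, our assumption gives $(c,\rho)\notin\mathcal F_t$. We show that $\mathcal F_t\cup\{(c,\rho)\}$ is admissible, which contradicts maximality.

Let $(a,\eta)\in\mathcal F_t$. The set $E_\rho(a,c)=\{i\in d\cap\operatorname{dom}(a):\sigma(i)\subseteq a(i)\}$ is finite by assumption. It contains every $i$ with $a(i)=c(i)$, so (A1) holds. It also contains $E_\xi(a,c)$ for every $\xi\ge\rho$. This gives (A2) for the ordered pair $(c,\rho),(a,\eta)$, and for the ordered pair $(a,\eta),(c,\rho)$ at all levels $\xi\ge\rho$. At a level $\xi$ with $\eta\le\xi<\rho$ we have $E_\xi(a,c)=d\cap E_\xi(a,\sigma)$, and $d$ decides $E_\xi(a,\sigma)\in\mathcal E_\xi$. So $E_\xi(a,c)$ is finite or $\operatorname{dom}(c)=d\subseteq^*E_\xi(a,c)$.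
\end{proof}

\section{The space}\label{sec:space}

Let $X=\bigcup_{t\in L}\mathcal F_t$. The union is disjoint because a comb determines its node. We write a point as $x=(a_x,\eta_x)\in\mathcal F_{t_x}$ and put $D_x=\operatorname{dom}(a_x)$. For $G\subseteq Q$ let
\[
G^*=\{x\in X:G\text{ captures }a_x\}.
\]
Then $Q^*=X$, $(G\cap H)^*=G^*\cap H^*$, and $G\subseteq H$ implies $G^*\subseteq H^*$. Let $\mathcal C$ be the family of all clopen $G\subseteq Q$ that decide $a_x$ for every $x\in X$. The sets whose trace on the set of teeth of a given comb is finite or cofinite form a Boolean algebra, and so do the clopen sets; hence $\mathcal C$ is a Boolean algebra. For $G\in\mathcal C$ each $a_x$ is captured by exactly one of $G$ and $Q\setminus G$, so $X\setminus G^*=(Q\setminus G)^*$. We give $X$ the topology with base $\{G^*:G\in\mathcal C\}$. This family covers $X$, is closed under finite intersections, and consists of clopen sets.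

For $x\in X$, $\eta_x\le\xi<\kappa$ and $k<\operatorname{ht}(t_x)$ put $N_x(\xi,k)=G(a_x,\xi,k)^*$.

\begin{lemma}\label{lem:space}
\begin{enumerate}
\item[(a)] For $s\in T$ we have $[s]\in\mathcal C$, and $[s]^*=\{x\in X:s\subsetneq t_x\}$ is infinite.
\item[(b)] Each $N_x(\xi,k)$ is a clopen neighborhood of $x$.
\item[(c)] The sets $N_x(\xi,k)$ with $\eta_x\le\xi<\kappa$ and $k\in D_x$ form a local base at $x$.
\item[(d)] The sets $N_x(\xi,0)$, $\eta_x\le\xi<\kappa$, decrease with $\xi$ and have intersection $\{x\}$.
\item[(e)] Every non-empty open subset of $X$ contains $[s]^*$ for some $s\in T$.
\end{enumerate}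
\end{lemma}

\begin{proof}
(a) The cone $[s]$ is clopen by (T1), and Lemma~\ref{lem:cone} shows that it decides every comb and captures $a_x$ exactly when $s\subsetneq t_x$. The extensions $t$ of $s$ of height $\operatorname{ht}(s)+\omega$ are infinitely many nodes of $L$, and the families $\mathcal F_t\subseteq[s]^*$ are non-empty and pairwise disjoint.

(b) Let $G=G(a_x,\xi,k)$. By Lemma~\ref{lem:G}, $G$ is clopen, captures $a_x$, and decides $a_y$ whenever $t_y\ne t_x$. Let $y\ne x$ with $t_y=t_x$. The teeth of $a_y$ in $G$ are those with index in $E_\xi(a_x,a_y)\setminus k$. Since $\xi\ge\eta_x$, condition (A2) for the ordered pair $x,y$ says that $E_\xi(a_x,a_y)$ is finite or cofinite in $D_y$, and $D_y\cap k$ is finite. So $G$ decides $a_y$, and $G\in\mathcal C$.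

(c) Let $x\in H^*$ with $H\in\mathcal C$. Choose $k\in D_x$ such that $a_x(i)\in H$ for all $i\in D_x$ with $i\ge k$. As $H$ is open, for each such $i$ there is $\xi_i<\kappa$ with $[a_x(i){\upharpoonright}\xi_i]\subseteq H$. Take $\xi<\kappa$ with $\xi\ge\eta_x$ and $\xi\ge\xi_i$ for these countably many $i$. Then $G(a_x,\xi,k)\subseteq H$, so $N_x(\xi,k)\subseteq H^*$.

(d) The cones $[a_x(i){\upharpoonright}\xi]$ shrink as $\xi$ grows, so the sets decrease. Let $y\ne x$. If $t_y\ne t_x$, take $\xi\ge\max(\eta_x,\operatorname{ht}(t_y))$; then $y\notin N_x(\xi,0)$ by Lemma~\ref{lem:G}(b). If $t_y=t_x$, take $\xi\ge\eta_x$ larger than the first place where $a_x(i)$ and $a_y(i)$ differ, for each of the countably many $i\in D_x\cap D_y$ with $a_x(i)\ne a_y(i)$. Then $E_\xi(a_x,a_y)$ is the set of $i$ with $a_x(i)=a_y(i)$, which is finite by (A1). By Lemma~\ref{lem:G}(a), $y\notin N_x(\xi,0)$.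

(e) By (c) a non-empty open set contains some $N_x(\xi,k)$. For any $i\in D_x$ with $i\ge k$ we have $[a_x(i){\upharpoonright}\xi]\subseteq G(a_x,\xi,k)$, so $[a_x(i){\upharpoonright}\xi]^*\subseteq N_x(\xi,k)$.
\end{proof}

\begin{proposition}\label{prop:local}
The space $X$ is infinite, crowded, Hausdorff and zero-dimensional, it has properties \textup{(a)} and \textup{(b)} of Lemma~\ref{lem:criterion}, and all its points have character $\kappa$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:space}(b),(d), distinct points are separated by a clopen set, so $X$ is Hausdorff; its base consists of clopen sets. By (a) and (e) every non-empty open set is infinite, so $X$ is infinite and crowded. The local base in (c) has size at most $\kappa\cdot\omega=\kappa$, and the sets $F_\xi=N_x(\max(\xi,\eta_x),0)$, $\xi<\kappa$, form a chain as required in Lemma~\ref{lem:criterion}. So that lemma applies. If some $x$ had a local base of size less than $\kappa$, then choosing a point different from $x$ in each member would give a set $C$ of size less than $\kappa$ with $x\in\operatorname{cl}(C)\setminus C$, although $C$ is closed.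
\end{proof}

\section{Pseudocompactness}\label{sec:pseudo}

Lemma~\ref{lem:catch} deals with cones that split off one node $t\in L$ at a cofinal set of places. An arbitrary sequence of open sets has to be brought into this position. We shrink the sets to cones, pick distinct branches $q_n$ through them, and climb the tree as in the proof of K\"onig's lemma, staying inside infinitely many $q_n$. Countably many branches are separated below $\kappa$, so the climb must end, and it ends at a node of $L$.

\begin{proposition}\label{prop:pseudo}
The space $X$ is pseudocompact.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cluster} it suffices to find a cluster point for a given sequence $(U_n)_{n<\omega}$ of non-empty open sets. By Lemma~\ref{lem:space}(e) choose $s_n\in T$ with $[s_n]^*\subseteq U_n$. Since cones are infinite, choose pairwise distinct $q_n\in[s_n]$.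

\emph{Finding the node.} Let $S=\{s\in T:s\subseteq q_n\text{ for infinitely many }n\}$. Then $\emptyset\in S$, and if $s\in S$ then $s^\frown0\in S$ or $s^\frown1\in S$. Define values $t(\alpha)$ by recursion. If $t{\upharpoonright}\alpha\in S$, choose $t(\alpha)$ with $t{\upharpoonright}(\alpha+1)\in S$; if $t{\upharpoonright}\alpha\notin S$, which can happen only at a limit ordinal $\alpha$, stop. The recursion stops below $\kappa$. Otherwise it produces $p\in2^\kappa$ with $p{\upharpoonright}\alpha\in S$ for all $\alpha<\kappa$. Take $\delta<\kappa$ larger than the first place where $p$ and $q_n$ differ, for every $n$ with $q_n\ne p$. Then $p{\upharpoonright}\delta\subseteq q_n$ only if $q_n=p$, which holds for at most one $n$; this contradicts $p{\upharpoonright}\delta\in S$.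

So there are a limit ordinal $\gamma<\kappa$ and $t\in2^\gamma$ with $t\notin S$ and $t{\upharpoonright}\alpha\in S$ for all $\alpha<\gamma$. The set $M=\{n:t\not\subseteq q_n\}$ is cofinite. For $n\in M$ let $i_n<\gamma$ be the first place where $q_n$ and $t$ differ, so that $r^t_{i_n}\subseteq q_n$. For each $\alpha<\gamma$ infinitely many $n\in M$ satisfy $t{\upharpoonright}\alpha\subseteq q_n$, that is, $i_n\ge\alpha$. Hence the countable set $\{i_n:n\in M\}$ is cofinal in $\gamma$, so $\gamma$ has cofinality $\omega$ and $t\in L$. Fix a sequence $(\gamma_j)_{j<\omega}$ cofinal in $\gamma$, and choose $n_0<n_1<\cdots$ in $M$ recursively with $i_{n_j}\ge\gamma_j$ and $i_{n_{j+1}}>i_{n_j}$. Then $D=\{i_{n_j}:j<\omega\}$ is cofinal in $\gamma$ of order type $\omega$.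

\emph{Finding the comb.} Choose $\rho<\kappa$ with $\rho>\gamma$ and $\rho\ge\operatorname{ht}(s_{n_j})$ for all $j$, and define $\sigma\colon D\to2^\rho$ by $\sigma(i_{n_j})=q_{n_j}{\upharpoonright}\rho$. Both $r^t_{i_{n_j}}$ and $s_{n_j}$ are initial segments of $q_{n_j}$ of height at most $\rho$, so $\sigma(i_{n_j})$ extends both. By Lemma~\ref{lem:catch} there is $x\in\mathcal F_t\subseteq X$ such that
\[
J=\{j<\omega:i_{n_j}\in D_x\text{ and }\sigma(i_{n_j})\subseteq a_x(i_{n_j})\}
\]
is infinite. Let $N_x(\xi,k)$ be a basic neighborhood of $x$ and put $\zeta=\max(\xi,\rho)$. All but finitely many $j\in J$ satisfy $i_{n_j}\ge k$. For such $j$, writing $i=i_{n_j}$, the node $a_x(i){\upharpoonright}\zeta$ extends both $a_x(i){\upharpoonright}\xi$ and $\sigma(i)\supseteq s_{n_j}$, so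
\[
[a_x(i){\upharpoonright}\zeta]\subseteq G(a_x,\xi,k)\cap[s_{n_j}].
\]
By Lemma~\ref{lem:space}(a), $\emptyset\ne[a_x(i){\upharpoonright}\zeta]^*\subseteq N_x(\xi,k)\cap U_{n_j}$. Thus every neighborhood of $x$ meets $U_n$ for infinitely many $n$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:kappa}]
Theorem~\ref{thm:kappa} is the conjunction of Propositions~\ref{prop:local} and~\ref{prop:pseudo}. By Lemma~\ref{lem:decide}(a) we may take $\kappa=\omega_1$, which gives all of Theorem~\ref{thm:main} except the cardinality. In this case $T$ has $\omega_1$ levels of size at most $\mathfrak c$, so $|T|\le\mathfrak c$. Each $q\in Q$ is a node of $T$ followed by zeros, so $|Q|\le\mathfrak c$. A comb is a countable subset of $\omega_1\times Q$, so there are at most $\mathfrak c^\omega=\mathfrak c$ combs, and $|X|\le\mathfrak c\cdot\omega_1=\mathfrak c$. The inequality $|X|\ge\mathfrak c$ follows from Proposition~\ref{prop:sharp}.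
\end{proof}

The space of Theorem~\ref{thm:main} is Whyburn, hence weakly Whyburn, and so it answers both parts of the question in the negative.

\begin{remark}\label{rem:hyp}
The bound $\kappa\le\mathfrak h$ enters only in Lemma~\ref{lem:catch}, where fewer than $\kappa$ families have to be decided by one infinite set; for $\kappa=\omega_1$ this is the diagonal argument of Lemma~\ref{lem:decide}(a). Apart from Lemma~\ref{lem:criterion}(a), which needs the full regularity of $\kappa$, the construction only takes suprema of countably many ordinals below $\kappa$. Uncountability cannot be dropped: by Proposition~\ref{prop:sharp}, a non-isolated point of countable character is impossible in an infinite pseudocompact Tychonoff space without non-trivial convergent sequences.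
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Some results and examples concerning Whyburn spaces},
\texttt{https://riunet.upv.es:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 87175/\allowbreak 1633-4874-1-SM.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\end{thebibliography}
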